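# Extremal functions for $\int e^{|f|^2}$ on the unit ball of the Dirichlet space

## 1. The main theorem and its two companions

**Theorem 1.** Let $\mathbb D$ be the open unit disc, let $\mathfrak B$ be the set of holomorphic functions $f$ on $\mathbb D$ with $f(0)=0$ and $\iint_{\mathbb D}|f'(x+iy)|^2\,dx\,dy\le\pi$, and let
$$\Lambda(f)=\frac1{2\pi}\int_0^{2\pi}e^{|f(e^{i\theta})|^2}\,d\theta ,\qquad f\in\mathfrak B .$$
Then $\Lambda$ has an extremal on $\mathfrak B$, that is, a function $f\in\mathfrak B$ with $\Lambda(f)\ge\sup_{g\in\mathfrak B}\Lambda(g)$. Every extremal $f$ satisfies $\frac1\pi\iint_{\mathbb D}|f'|^2\,dx\,dy=1$, and every maximizing sequence has a subsequence converging in the Dirichlet norm to an extremal.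

Here $f(e^{i\theta})$ is the radial limit of $f$, which exists for almost every $\theta$, and the Dirichlet norm is given by $\|f\|^2=\frac1\pi\iint_{\mathbb D}|f'|^2$. The constraint says that the image $f(\mathbb D)$, counted with multiplicity, has area at most $\pi$. So we have a fixed budget of area, we must keep $f(0)=0$, and we want the boundary values to be large in the sense measured by $e^{t^2}$. The theorem says that some function uses the budget best. The question comes from "Symmetrization, Green's Functions, Harmonic Measures And Difference Equations" (https://open.library.ubc.ca/media/download/pdf/831/1.0079810/1), which asks it for general weights: for a Borel function $\phi$ on $[0,\infty)$ put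
$$\Lambda_\phi(f)=\frac1{2\pi}\int_0^{2\pi}\phi(|f(e^{i\theta})|)\,d\theta ,$$
and call $f\in\mathfrak B$ an extremal of $\Lambda_\phi$ if $\Lambda_\phi(f)\ge\sup_{\mathfrak B}\Lambda_\phi$. We keep the notation $\Lambda$ for the case $\phi(t)=e^{t^2}$. The known starting point is the *Chang–Marshall inequality*: $\sup_{\mathfrak B}\Lambda<\infty$. We shall prove it again on the way, in Section 7.

The heart of the matter is a statement about sequences that tend weakly to $0$. Weak convergence refers to the Hilbert space of Section 2.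

**Theorem 2 (sharp concentration level).** If $f_n\in\mathfrak B$ and $f_n\to0$ weakly, then $\limsup\Lambda(f_n)\le2$. The constant $2$ is sharp.

The comparison $2<e=\Lambda(z)$ is what will give Theorem 1. The same two ingredients settle other weights as well.

**Theorem 3.**
(a) Let $\phi$ be continuous on $[0,\infty)$ with $|\phi(t)|\le Be^{t^2}$, and let $c=\max\big(0,\limsup_{t\to\infty}\phi(t)e^{-t^2}\big)$. If $\sup_{\mathfrak B}\Lambda_\phi>\phi(0)+c$, or if $c=0$, then $\Lambda_\phi$ has an extremal.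
(b) For real $\alpha$, $\Lambda_{e^{\alpha t^2}}$ has an extremal if and only if $\alpha\le1$.
(c) The threshold in (a) is sharp: there is a continuous $\phi$ with $\phi(0)=0$, $0\le\phi(t)<e^{t^2}$ and $\phi(t)e^{-t^2}\to1$ such that $\sup_{\mathfrak B}\Lambda_\phi=1=\phi(0)+c$ is not attained.

Theorem 1 gives existence, compactness of maximizing sequences, and the bound $\sup_{\mathfrak B}\Lambda\ge e$. It does not identify the extremals; in particular nothing below decides whether $f(z)=z$ is one.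

## 2. The Dirichlet ball as the unit ball of a Hilbert space

Write $\mathbb T=\partial\mathbb D$ and let $m$ be normalized Lebesgue measure on $\mathbb T$. For $f=\sum_{k\ge1}a_kz^k$ and $g=\sum_{k\ge1}b_kz^k$ put
$$\langle f,g\rangle=\sum_{k\ge1}k\,a_k\overline{b_k},\qquad \|f\|^2=\sum_{k\ge1}k|a_k|^2=\frac1\pi\iint_{\mathbb D}|f'|^2 ,$$
where the last equality is Parseval in polar coordinates: $\iint|f'|^2=\sum k^2|a_k|^2\cdot2\pi\int_0^1r^{2k-1}dr=\pi\sum k|a_k|^2$. Let $\mathcal D_0$ be the Hilbert space of all $f$ with $f(0)=0$ and $\|f\|<\infty$. Then $\mathfrak B$ is its closed unit ball. For example, $\|z^k\|^2=k$, so $z^k/\sqrt k\in\mathfrak B$.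

*Boundary values.* Since $\sum|a_k|^2\le\sum k|a_k|^2$, we have $\mathcal D_0\subset H^2$ and $\|f\|_{L^2(\mathbb T)}\le\|f\|$. So $f$ has nontangential limits almost everywhere, and we use the letter $f$ for the boundary function too.

*Weak convergence.* If $f_n\in\mathfrak B$ and $f_n\to f$ weakly in $\mathcal D_0$, then $f\in\mathfrak B$ and $f_n\to f$ in $L^2(\mathbb T)$. Indeed each Taylor coefficient converges, and for $u=f_n-f=\sum c_kz^k$ with $\|u\|\le2$ the tail satisfies $\sum_{k>N}|c_k|^2\le\|u\|^2/N\le4/N$. Every sequence in $\mathfrak B$ has a weakly convergent subsequence.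

*Reproducing kernels.* For $w\in\mathbb D$ let $k_w(z)=\log\frac1{1-\bar wz}=\sum_{k\ge1}\frac{\bar w^k}kz^k$. Then
$$\langle f,k_w\rangle=f(w),\qquad\|k_w\|^2=k_w(w)=\log\frac1{1-|w|^2},\qquad\|k_w\|^2_{L^2(\mathbb T)}=\sum_{k\ge1}\frac{|w|^{2k}}{k^2}\le\frac{\pi^2}6. \tag{1}$$
The kernel has large Dirichlet norm when $w$ is near $\mathbb T$, but bounded $L^2(\mathbb T)$ norm. This contrast is used twice below.

*Disc automorphisms.* For $w\in\mathbb D$ let $\tau_w(z)=\frac{w-z}{1-\bar wz}$. It is an involution of $\mathbb D$ with $\tau_w(0)=w$, and it extends to a diffeomorphism of the closed disc. Since $1-\bar w\tau_w(z)=\frac{1-|w|^2}{1-\bar wz}$, taking logarithms gives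
$$k_w\circ\tau_w=k_w(w)-k_w . \tag{2}$$
The Dirichlet integral is conformally invariant, so $\|f\circ\tau_w-f(w)\|=\|f\|$ for $f\in\mathcal D_0$. The map $\tau_w$ sends a radius to a curve that approaches $\mathbb T$ nontangentially, so the boundary function of $f\circ\tau_w$ is the boundary function of $f$ composed with $\tau_w$, almost everywhere. Finally, for $\zeta\in\mathbb T$ we have $|\tau_w'(\zeta)|=\frac{1-|w|^2}{|1-\bar w\zeta|^2}=\frac{1-|w|^2}{|\zeta-w|^2}=P_w(\zeta)$, the Poisson kernel, so for Borel $A\subset\mathbb T$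
$$m(\tau_w(A))=\int_AP_w\,dm . \tag{3}$$

## 3. Monomials and quadratic polynomials

For $f=cz$ with $|c|\le1$ we get $\Lambda(f)=e^{|c|^2}\le e$. For $f=z^k/\sqrt k$ we get $\Lambda(f)=e^{1/k}$. The monomials tend weakly to $0$ and $\Lambda$ tends to $1=\Lambda(0)$.

Now take $f=az+bz^2$ with $|a|^2+2|b|^2=1$, and put $\beta=|b|^2$. On $\mathbb T$ we have $|f|^2=|a|^2+|b|^2+2\,\mathrm{Re}(\bar ab\,\zeta)$, and
$$\int e^{2\mathrm{Re}(\bar ab\zeta)}dm=\int|e^{\bar ab\zeta}|^2dm=\sum_{k\ge0}\frac{|ab|^{2k}}{(k!)^2}\le e^{|a|^2|b|^2}.$$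
Hence $\Lambda(f)\le\exp\big((1-2\beta)+\beta+(1-2\beta)\beta\big)=e^{1-2\beta^2}$. Within this small family $z$ is the best choice, up to rotation. We bounded the coefficients of an exponential by those of a larger exponential; the same device, carried out for all $f$, is Lemma 2 below.

## 4. Logarithmic bumps and the failure of weak semicontinuity

The first approach to try is the direct method: take a maximizing sequence, extract a weak limit $f$, and hope that $\Lambda$ is weakly upper semicontinuous, so that $\Lambda(f)\ge\limsup\Lambda(f_n)$. The following computation shows where this breaks, and also proves the sharpness claim in Theorem 2.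

For $0<r<1$ let $L=\log\frac1{1-r^2}$ and
$$f_r=\frac{k_r}{\sqrt L},\qquad\|f_r\|=1 .$$
For a polynomial $p$ with $p(0)=0$, $\langle p,f_r\rangle=p(r)/\sqrt L\to0$ as $r\to1$. Polynomials are dense and $\|f_r\|=1$, so $f_r\to0$ weakly.

For $\eta>0$ let $A_\eta=\{\zeta\in\mathbb T:|\zeta-1|>\eta\}$. For $|x|=1$ and $0\le r\le1$ we have $|1-x|\le|1-rx|+(1-r)\le2|1-rx|$. So $|1-r\zeta|\ge\eta/2$ on $A_\eta$, hence $|k_r|\le C_\eta$ there, with $C_\eta$ independent of $r$. It follows that $f_r\to0$ uniformly on $A_\eta$ and $\int_{A_\eta}e^{|f_r|^2}dm\to m(A_\eta)$.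

Next look at the reflected set $\tau_r(A_\eta)$. By (2), $f_r\circ\tau_r=\sqrt L-k_r/\sqrt L$, so $|f_r\circ\tau_r|^2=L-2\,\mathrm{Re}\,k_r+|k_r|^2/L$. The Jacobian of $\tau_r$ on $\mathbb T$ is $\frac{1-r^2}{|1-r\zeta|^2}=e^{-L+2\mathrm{Re}\,k_r}$. The change of variables gives
$$\int_{\tau_r(A_\eta)}e^{|f_r|^2}dm=\int_{A_\eta}e^{L-2\mathrm{Re}\,k_r+|k_r|^2/L}\,e^{-L+2\mathrm{Re}\,k_r}\,dm=\int_{A_\eta}e^{|f_r|^2}dm . \tag{4}$$
So the bump near $1$ carries exactly as much as the flat part. The two sets are disjoint for $r$ near $1$: $\tau_r(\zeta)-1=\frac{(r-1)(1+\zeta)}{1-r\zeta}$, so on $A_\eta$ we have $|\tau_r(\zeta)-1|\le4(1-r)/\eta<\eta$ eventually. Therefore $\liminf_{r\to1}\Lambda(f_r)\ge2m(A_\eta)$, and letting $\eta\to0$,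
$$\liminf_{r\to1}\Lambda(f_r)\ge2 .$$
Together with the upper bound in Theorem 2, this is the sharpness of the constant $2$.

Since $\Lambda(0)=1$, weak upper semicontinuity fails at $f=0$. The next section shows that $0$ is the only bad weak limit.

## 5. Nonzero weak limits, and how Theorem 1 follows from Theorem 2

**Lemma 1.** (a) $e^{q|f|^2}\in L^1(\mathbb T)$ for all $f\in\mathcal D_0$ and $q>0$. (b) If $f_n\in\mathfrak B$ and $f_n\to f\neq0$ weakly, then there are $p>1$ and $n_0$ with $\sup_{n\ge n_0}\int e^{p|f_n|^2}dm<\infty$. Hence $(e^{|f_n|^2})_{n\ge n_0}$ is uniformly integrable, and $\Lambda_\phi(f_n)\to\Lambda_\phi(f)$ for every continuous $\phi$ with $|\phi(t)|\le Be^{t^2}$.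

**Proof of (a).** Write $f=P+h$ with $P$ a Taylor polynomial of $f$ of degree so high that $\|\sqrt{2q}\,h\|\le1$. Since $|f|^2\le2|P|^2+2|h|^2$, we get $e^{q|f|^2}\le e^{2q\|P\|_\infty^2}e^{|\sqrt{2q}h|^2}$, which is integrable by the Chang–Marshall inequality.

**Proof of (b).** A nonzero weak limit takes away part of the area budget. Let $g_n=f_n-f$. Then $\|g_n\|^2=\|f_n\|^2-2\,\mathrm{Re}\langle f_n,f\rangle+\|f\|^2$ has $\limsup\le1-\|f\|^2$. So $\|g_n\|^2\le\kappa:=1-\frac12\|f\|^2<1$ for $n\ge n_0$. Choose $p,p_1>1$ and $\eta>0$ with $pp_1(1+\eta)\kappa\le1$. From $|f_n|^2\le(1+\eta)|g_n|^2+(1+\frac1\eta)|f|^2$ and Hölder's inequality with exponents $p_1,p_1'$,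
$$\int e^{p|f_n|^2}dm\le\Big(\int e^{pp_1(1+\eta)|g_n|^2}dm\Big)^{1/p_1}\Big(\int e^{pp_1'(1+1/\eta)|f|^2}dm\Big)^{1/p_1'} .$$
The function $\sqrt{pp_1(1+\eta)}\,g_n$ lies in $\mathfrak B$, so the first factor is bounded by Chang–Marshall; the second is finite by (a). A bound in $L^p$ with $p>1$ gives uniform integrability of $e^{|f_n|^2}$, hence of $\phi(|f_n|)$. Since $f_n\to f$ in $L^2(\mathbb T)$, every subsequence has a further subsequence converging almost everywhere, along which Vitali's theorem gives $\Lambda_\phi(f_n)\to\Lambda_\phi(f)$. Hence the whole sequence converges. $\square$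

**Proof of Theorem 1, granting Theorem 2.** Let $\sigma=\sup_{\mathfrak B}\Lambda$, which is finite by Chang–Marshall, and let $\Lambda(f_n)\to\sigma$. Pass to a weakly convergent subsequence, $f_n\to f\in\mathfrak B$. Since $\sigma\ge\Lambda(z)=e>2$, Theorem 2 excludes $f=0$. By Lemma 1(b), $\Lambda(f)=\lim\Lambda(f_n)=\sigma$, so $f$ is an extremal.

Any extremal $f$ is nonzero, because $\Lambda(0)=1<\sigma$. If $\|f\|<1$, then $f/\|f\|\in\mathfrak B$, and $e^{|f|^2/\|f\|^2}>e^{|f|^2}$ wherever $f\ne0$, a set of positive measure; so $\Lambda(f/\|f\|)>\Lambda(f)$, both finite, a contradiction. Hence $\|f\|=1$. Finally, for the subsequence above $f_n\to f$ weakly and $\|f_n\|\le1=\|f\|$, so $\|f_n-f\|^2\le2-2\,\mathrm{Re}\langle f_n,f\rangle\to0$: the convergence is in norm. $\square$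

What remains is the upper bound of Theorem 2, and the Chang–Marshall inequality, which neither Section 6 nor Section 7 will assume. A finite bound for $\Lambda$ is not enough to exclude weakly null maximizing sequences: we need a bound below $e$ for them, and the value $2$ is the best possible. The bumps suggest how $2=1+1$ should arise: $1$ from the large part of the circle where $f_n$ is small, and $1$ from the peak.

## 6. Three inequalities: exponentials, energies, potentials

**Lemma 2 (Lebedev–Milin).** For $f\in\mathfrak B$ and $a\in\mathbb C$, $\displaystyle\int_{\mathbb T}e^{|f|^2-|f-a|^2}dm\le1$.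

The purpose: on a set where $f$ is within $\delta$ of *one* constant $a$, this bounds $\int e^{|f|^2}$ by $e^{\delta^2}$, however large $a$ is. This will be the second "$1$".

**Proof.** The exponent equals $2\,\mathrm{Re}(\bar af)-|a|^2$. So it suffices to show $\int|e^g|^2dm\le e^{\|g\|^2}$ for $g=\bar af=\sum_{j\ge1}\alpha_jz^j$, because $\|g\|^2\le|a|^2$. Write $e^g=\sum\beta_nz^n$. Expanding $\prod_je^{\alpha_jz^j}$ we find
$$\beta_n=\sum_{\sum jm_j=n}\ \prod_j\frac{\alpha_j^{m_j}}{m_j!}=\sum_{\sum jm_j=n}\ \prod_j\frac{(\sqrt j\,\alpha_j)^{m_j}}{\sqrt{m_j!}}\cdot\prod_j\frac1{j^{m_j/2}\sqrt{m_j!}} ,$$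
and by Cauchy–Schwarz
$$|\beta_n|^2\le\Big(\sum_{\sum jm_j=n}\prod_j\frac{(j|\alpha_j|^2)^{m_j}}{m_j!}\Big)\Big(\sum_{\sum jm_j=n}\prod_j\frac1{j^{m_j}m_j!}\Big).$$
The second sum is the coefficient of $z^n$ in $\exp\big(\sum_jz^j/j\big)=\frac1{1-z}$, which is $1$. Summing over $n$ removes the constraint in the first sum, so $\sum_n|\beta_n|^2\le e^{\sum j|\alpha_j|^2}=e^{\|g\|^2}$. Hence $e^g\in H^2$; its boundary function is $e^{g(e^{i\theta})}$, and $\int|e^g|^2dm=\sum|\beta_n|^2$. $\square$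

**The function $g$ attached to a density.** To say that $f$ is large on a set, we test $f$ against a density living there. Let $\rho$ be bounded and measurable on $\mathbb T$, with Fourier coefficients $\hat\rho(k)=\int\rho\,\bar\zeta^kdm$, and put
$$g(z)=\int\rho(\zeta)\log\frac1{1-\bar\zeta z}\,dm(\zeta)=\sum_{k\ge1}\frac{\hat\rho(k)}kz^k .$$
For example, $\rho=\zeta^k$ with $k\ge1$ gives $g=z^k/k$. By Parseval, $g\in\mathcal D_0$ and
$$\langle f,g\rangle=\sum a_k\overline{\hat\rho(k)}=\int f\bar\rho\,dm\qquad(f\in\mathcal D_0).$$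
For $0<r<1$, summing an absolutely convergent series gives
$$\sum_{k\ge1}r^k\frac{|\hat\rho(k)|^2}k=\iint\rho(\zeta)\overline{\rho(\zeta')}\log\frac1{1-r\bar\zeta\zeta'}\,dm\,dm .$$
Let $r\to1$. By $|1-rx|\ge\frac12|1-x|$ from Section 4, the kernel is bounded by $\log2+\log\frac2{|\zeta-\zeta'|}+\frac\pi2$, which is integrable on $\mathbb T\times\mathbb T$. So dominated convergence applies and
$$\|g\|^2=\sum_{k\ge1}\frac{|\hat\rho(k)|^2}k=\iint\rho(\zeta)\overline{\rho(\zeta')}\log\frac1{1-\bar\zeta\zeta'}\,dm\,dm .$$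
Write $\rho=|\rho|e^{i\chi}$, $\Delta=\chi(\zeta)-\chi(\zeta')$, and
$$N(\zeta,\zeta')=\log\frac2{|\zeta-\zeta'|}\ge0,\qquad C_1=\frac\pi2+\log2 .$$
The real part of $e^{i\Delta}\log\frac1{1-\bar\zeta\zeta'}$ is $(N-\log2)\cos\Delta+\sin\Delta\,\arg(1-\bar\zeta\zeta')$, and $|\arg(1-\bar\zeta\zeta')|\le\pi/2$. Hence
$$\|g\|^2\le\iint|\rho(\zeta)||\rho(\zeta')|\,N\cos\Delta\,dm\,dm+C_1\Big(\int|\rho|\,dm\Big)^2 . \tag{5}$$

**Potential bound.** If $m(E)=\lambda>0$, then for every $\zeta\in\mathbb T$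
$$\frac1\lambda\int_EN(\zeta,\zeta')\,dm(\zeta')\le\log\frac1\lambda+1 . \tag{6}$$
Let $I$ be the arc centred at $\zeta$ with $m(I)=\lambda$. Since $N$ decreases in $|\zeta-\zeta'|$, its values on $I\setminus E$ are at least its values on $E\setminus I$, and these two sets have equal measure; so $\int_EN\le\int_IN$. From $|1-e^{i\theta}|\ge2|\theta|/\pi$ for $|\theta|\le\pi$ we get $N\le\log(\pi/|\theta|)$, and the mean of $\log(\pi/|\theta|)$ over $|\theta|<\pi\lambda$ is $\log\pi-(\log(\pi\lambda)-1)=\log\frac1\lambda+1$.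

## 7. Level sets: one level carries the integral, and Chang–Marshall follows

Fix $f\in\mathfrak B$ and put
$$E_t=\{\zeta\in\mathbb T:|f|\ge t\},\quad\ell_t=\log\frac1{m(E_t)}\in[0,\infty],\quad C_0=1+C_1,\quad x_t=\ell_t-t^2+C_0 .$$
So
$$e^{t^2}m(E_t)=e^{C_0-x_t}. \tag{7}$$
The number $x_t$ measures how much smaller $E_t$ is than a set of measure $e^{C_0-t^2}$: level $t$ matters for $\int e^{|f|^2}$ when $x_t$ is bounded. Two examples. For $f=z$, $x_t=C_0-t^2$ for $0<t\le1$ and $x_t=\infty$ for $t>1$. For the bump $f_r$ of Section 4, if $|\zeta-1|\le1-r$ then $|1-r\zeta|\le(1-r)+r(1-r)=1-r^2$, so $|f_r|\ge\sqrt L$ there; this arc has measure at least $(1-r)/\pi\ge e^{-L}/(2\pi)$, so $x_{\sqrt L}\le C_0+\log2\pi$ for all $r$.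

**Lemma 3.** For $t>0$, $x_t\ge0$. For $0<s<t$, $\;2s(t-s)\le3x_s+x_t$.

The second inequality says that two levels $s<t$ with $s(t-s)$ large cannot both have small $x$: the integral lives on a window of width about $1/s$ around one level $s$.

**Proof.** If $m(E_t)=0$ then $x_t=\infty$ and there is nothing to prove; so let $m(E_t)>0$. Test with $\rho=\frac f{|f|}\frac{1_{E_t}}{m(E_t)}$. Then $t\le\int|f||\rho|\,dm=\langle f,g\rangle\le\|g\|$. By (5) with $\cos\Delta\le1$, and (6), $t^2\le\ell_t+1+C_1=\ell_t+C_0$. This is $x_t\ge0$.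

For the second claim test with $\rho=\frac f{|f|}\Big(\frac{1_{E_s}}{m(E_s)}+\frac{1_{E_t}}{m(E_t)}\Big)$. Now $\int|\rho|\,dm=2$ and $s+t\le\langle f,g\rangle\le\|g\|$. In (5) bound the two diagonal terms by $\ell_s+1$ and $\ell_t+1$, and each of the two cross terms by the potential of the larger set $E_s$, that is, by $\ell_s+1$. Then
$$(s+t)^2\le(\ell_s+1)+2(\ell_s+1)+(\ell_t+1)+4C_1=3\ell_s+\ell_t+4C_0=3(s^2+x_s)+t^2+x_t .$$
Expanding the square gives $2st-2s^2\le3x_s+x_t$. $\square$

**The dominant level.** Suppose $m(E_1)>0$. Then $0\le\inf_{t\ge1}x_t\le x_1<\infty$, and we choose $s=s(f)\ge1$ with $x_s\le\inf_{t\ge1}x_t+1$. Thus $x_t\ge x_s-1$ for all $t\ge1$. Put $x_s\le x_t+1$ into Lemma 3. For $t>s$ it gives $2s(t-s)\le4x_t+3$; for $1\le t<s$, Lemma 3 with the roles exchanged gives $2t(s-t)\le3x_t+x_s\le4x_t+1$. Hence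
$$x_t\ge\tfrac12s(t-s)-1\ (t>s),\qquad x_t\ge\tfrac12t(s-t)-1\ (1\le t<s). \tag{8}$$

**Integrating over levels.** Let $1\le M<M'\le\infty$. Writing $e^{|f|^2}=e^{M^2}+\int_M^{|f|}2te^{t^2}dt$ on $\{M\le|f|<M'\}$ and using Fubini and (7),
$$\int_{M\le|f|<M'}e^{|f|^2}dm\le e^{M^2}m(E_M)+e^{C_0}\int_M^{M'}2te^{-x_t}dt . \tag{9}$$
Put $Y=x_s-1$. We estimate the last integral over $[1,\infty)$ in three ranges, always using $x_t\ge Y$ together with (8).

- On $[s,\infty)$ put $t=s+u/s$. Then $2t\,dt=2(1+u/s^2)du\le2(1+u)du$ and $x_t\ge\frac u2-1$.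
- On $[\max(1,s/2),s]$ put $t=s-u/s$. Then $2t\,dt$ becomes at most $2\,du$, and $x_t\ge\frac12\cdot\frac s2\cdot\frac us-1=\frac u4-1$.
- On $[1,s/2]$, nonempty only if $s\ge2$, $\frac12t(s-t)\ge\frac{ts}4\ge\frac t2$, so $x_t\ge\frac{ts}4-1$.

Therefore
$$\int_1^\infty2te^{-x_t}dt\le\int_0^\infty2(1+u)e^{-\max(Y,\frac u2-1)}du+\int_0^\infty2e^{-\max(Y,\frac u4-1)}du+1_{\{s\ge2\}}\int_1^\infty2te^{-\max(Y,\frac{ts}4-1)}dt . \tag{10}$$

Three consequences follow.

*(i) Chang–Marshall.* Dropping $Y$, the three terms of (10) are at most $12e$, $8e$ and $\int_0^\infty2te^{1-t/2}dt=8e$. By (9) with $M=1$, $M'=\infty$, $\int_{|f|\ge1}e^{|f|^2}\le e\,m(E_1)+28e^{1+C_0}$. If $m(E_1)=0$ then $\Lambda(f)\le e$. In all cases $\Lambda(f)\le e+28e^{1+C_0}$, so $\sup_{\mathfrak B}\Lambda<\infty$.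

*(ii) If $x_{s(f_n)}\to\infty$ along a sequence, the right side of (10) tends to $0$.* Each integrand is dominated by the integrable function obtained by dropping $Y$ (for the third, $2te^{1-t/2}$), and tends to $0$ pointwise because of the factor $e^{-Y}$.

*(iii) The part off the window.* For $R>0$ let
$$\omega(R)=e^{C_0+1-R/2}+e^{C_0}\int_R^\infty2(1+u)e^{1-u/2}du+e^{C_0}\int_R^\infty2e^{1-u/4}du .$$
Then $\omega(R)\to0$ as $R\to\infty$, and for every $f\in\mathfrak B$ with $m(E_1)>0$ and $s=s(f)\ge2$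
$$\int_{\{|f|\ge1,\ ||f|-s|>R/s\}}e^{|f|^2}dm\le\omega(R)+e\,m(E_1)+e^{C_0}\int_1^\infty2te^{1-ts/4}dt . \tag{11}$$
To see this, apply (9) on $[s+R/s,\infty)$: at $M=s+R/s$, (7) and (8) give $e^{M^2}m(E_M)\le e^{C_0+1-R/2}$, and the integral is the part $u\ge R$ of the first range. If $s-R/s>1$, apply (9) also on $[1,s-R/s)$: the first term is $e\,m(E_1)$, and the integral is covered by the part $u\ge R$ of the second range and the third range.

The bound in (i) is far too weak for Theorem 1: already $e^{C_0}=2e^{1+\pi/2}>26$, while we need something below $e$. The constants $C_1$ and $1$ in (5) and (6) cost a factor in front of the peak. The remedy is to use these lossy estimates only to find the *shape* of $f$ near its peak, where bounded errors do no harm, and to let Lemma 2, which loses nothing, measure the peak. Lemma 2 needs $f$ itself to be near a constant. Knowing that $|f|$ lies within $R/s$ of $s$ does not suffice, since a rotating argument could make $|f-a|$ as large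 as about $2s$; so the phase must be controlled too.

## 8. A single peak at a single scale: the upper bound in Theorem 2

Let $f_n\in\mathfrak B$, $f_n\to0$ weakly. Pass to a subsequence along which $\Lambda(f_n)$ converges to the original $\limsup$. By Section 2, $f_n\to0$ in $L^2(\mathbb T)$, so $m(|f_n|\ge1)\le\|f_n\|_{L^2}^2\to0$; and since $1\le e^x\le1+(e-1)x$ for $0\le x\le1$,
$$\int_{|f_n|<1}e^{|f_n|^2}dm\to1 .$$
If $m(|f_n|\ge1)=0$ for infinitely many $n$, then $\lim\Lambda(f_n)=1$. If $x_{s(f_n)}$ is unbounded, choose a subsequence along which it tends to infinity; by (9) with $M=1$ and consequence (ii), $\int_{|f_n|\ge1}e^{|f_n|^2}\to0$ along it, and again $\lim\Lambda(f_n)=1$. So, after dropping finitely many $n$, we may assume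
$$x_{s_n}\le X<\infty\quad\text{for all }n,\qquad s_n=s(f_n).$$
Then $s_n^2=\ell_{s_n}-x_{s_n}+C_0\ge\log\frac1{m(|f_n|\ge1)}+C_0-X\to\infty$.

From now on we suppress $n$ and take it large. Put $\varepsilon=e^{-s^2}$ and $c=e^{C_0-X}$. Let $C$ denote constants depending only on $X$, and $C_R$ constants depending only on $X$ and $R$; both may change from line to line. Put $E^R=E_{s-R/s}$ for $R\ge0$, so $E^0=E_s$. By (7), by $0\le x_{s-R/s}$ and by $x_s\le X$,
$$c\,\varepsilon\le m(E_s)\le m(E^R)\le e^{C_0+2R}\varepsilon . \tag{12}$$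

**Step 1 (the peak sits in one arc of length comparable to $\varepsilon$).** By (12) the set $E^R$ has measure comparable to $\varepsilon$, but it might be scattered over the circle. The aim is to exclude this. A scattered set has smaller logarithmic energy, and the energy is bounded below because $f$ is large on $E^R$.

Let $\nu_R$ be normalized $m$ on $E^R$. Testing with $\rho=\frac f{|f|}\frac{1_{E^R}}{m(E^R)}$, as in Lemma 3,
$$(s-R/s)^2\le\iint N\,d\nu_R\,d\nu_R+C_1 .$$
On the other hand $N=\log\frac2\varepsilon+\log\frac\varepsilon{|\zeta-\zeta'|}$. So always $N\le\log\frac2\varepsilon+\log^+\frac\varepsilon{|\zeta-\zeta'|}$, and if $|\zeta-\zeta'|\ge T\varepsilon$ with $T\ge1$, then $N\le\log\frac2\varepsilon-\log T$. The $\log^+$ term contributes little: using $|1-e^{i\theta}|\ge2|\theta|/\pi$,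
$$\frac1{m(E^R)}\int\log^+\frac\varepsilon{|\zeta-\zeta'|}dm(\zeta')\le\frac1{c\varepsilon}\cdot\frac1\pi\int_0^{\pi\varepsilon/2}\log\frac{\pi\varepsilon/2}\theta\,d\theta=\frac1{c\varepsilon}\cdot\frac\varepsilon2=\frac1{2c} .$$
Since $\log\frac1\varepsilon=s^2$ and $(s-R/s)^2\ge s^2-2R$,
$$s^2-2R-C_1\le s^2+\log2+\frac1{2c}-(\nu_R\times\nu_R)\big(|\zeta-\zeta'|\ge T\varepsilon\big)\log T ,$$
and the terms $s^2$ cancel:
$$(\nu_R\times\nu_R)\big(|\zeta-\zeta'|\ge T\varepsilon\big)\le\frac{C_R}{\log T}\qquad(T>1). \tag{13}$$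

First take $R=0$ and choose $T_0>1$, depending only on $X$, so that the bound in (13) for $T=T_0$ is at most $\frac12$. By Fubini there is $\zeta_0\in E_s$ such that
$$G=E_s\cap\{|\zeta-\zeta_0|<T_0\varepsilon\}\quad\text{has}\quad m(G)\ge\tfrac12m(E_s)\ge\tfrac c2\varepsilon .$$
Now let $R\ge0$ and $T\ge T_0$. If $\zeta\in G$ and $|\zeta'-\zeta_0|\ge2T\varepsilon$, then $|\zeta-\zeta'|\ge2T\varepsilon-T_0\varepsilon\ge T\varepsilon$. Since $G\subset E_s\subset E^R$, (12) gives $\nu_R(G)\ge\frac{c\varepsilon/2}{e^{C_0+2R}\varepsilon}\ge1/C_R$. So (13) yields $\nu_R(|\zeta'-\zeta_0|\ge2T\varepsilon)\le C_R/\log T$, and by (12) again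
$$m\big(E^R\cap\{|\zeta-\zeta_0|\ge2T\varepsilon\}\big)\le\frac{C_R\,\varepsilon}{\log T} . \tag{14}$$

**Step 2 ($f$ is a normalized kernel up to an error of norm $C/s$).** The aim is to show that $f$ looks like the bumps of Section 4. We test against the density on $G$, and find near-equality in all the inequalities used.

Let $\nu$ be normalized $m$ on $G$, let $\rho=\frac f{|f|}\frac{1_G}{m(G)}$, and let $g$ be the attached function. Since $|f|\ge s$ on $G$, $\langle f,g\rangle=\int|f|\,d\nu\ge s$, so $\|g\|\ge s$. By (5), and then (6) with $m(G)\ge\frac c2\varepsilon$,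
$$s^2\le\|g\|^2\le\iint N\cos\Delta\,d\nu\,d\nu+C_1\le\iint N\,d\nu\,d\nu+C_1\le s^2+C . \tag{15}$$
This has two consequences. First,
$$\|f-g/s\|^2=\|f\|^2-\tfrac2s\,\mathrm{Re}\langle f,g\rangle+\tfrac1{s^2}\|g\|^2\le1-2+\frac{s^2+C}{s^2}=\frac C{s^2} .$$
Second, the phase of $f$ is nearly constant on $G$: subtracting within (15), $\iint N(1-\cos\Delta)\,d\nu\,d\nu\le C$. Two points of $G$ are at distance less than $2T_0\varepsilon$, so $N\ge\log\frac2{2T_0\varepsilon}=s^2-\log T_0\ge s^2/2$ on $G\times G$ for $n$ large. With $b=\int\frac f{|f|}d\nu$ we have $|b|^2=\iint\cos\Delta\,d\nu\,d\nu$, so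
$$1-|b|\le1-|b|^2=\iint(1-\cos\Delta)\,d\nu\,d\nu\le\frac C{s^2} .$$
In particular $b\ne0$ for $n$ large; put $\alpha=b/|b|$.

Next we replace $g$ by a kernel. Let $w=(1-\varepsilon)\zeta_0$. For $\zeta\in G$, $\varepsilon=1-|w|\le|\zeta-w|\le(T_0+1)\varepsilon$, and $|1-\bar\zeta w|=|\zeta-w|$, so $\big|\log\frac1{1-\bar\zeta w}-s^2\big|\le\log(T_0+1)+\frac\pi2\le C$. Integrating against $\frac f{|f|}d\nu$ gives $|g(w)-bs^2|\le C$, hence
$$\mathrm{Re}(\bar\alpha g(w))\ge|b|s^2-C\ge s^2-C .$$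
Also $1-|w|^2=2\varepsilon-\varepsilon^2\ge\varepsilon$, so $\|k_w\|^2\le s^2$ by (1). Since $\langle g,\alpha k_w\rangle=\bar\alpha g(w)$,
$$\|g-\alpha k_w\|^2=\|g\|^2-2\,\mathrm{Re}(\bar\alpha g(w))+\|k_w\|^2\le(s^2+C)-2(s^2-C)+s^2\le C .$$
Dividing by $s$ and adding $f-g/s$,
$$f=\frac\alpha sk_w+r,\qquad\|r\|\le\frac Cs . \tag{16}$$

**Step 3 ($f$ is nearly constant at scale $\varepsilon$ around $\zeta_0$).** The error $r$ in (16) is small in Dirichlet norm but need not be small pointwise, so we do not compare values directly. Instead we blow up the peak by a disc automorphism, after which the scale $\varepsilon$ becomes the scale $1$.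

Let $a=f(w)$ and $h=f\circ\tau_w-a$. By (2),
$$h=-\frac\alpha sk_w+\big(r\circ\tau_w-r(w)\big).$$
By conformal invariance $\|r\circ\tau_w-r(w)\|=\|r\|\le C/s$, and the $L^2(\mathbb T)$ norm is at most the Dirichlet norm. By (1), $\|k_w\|_{L^2(\mathbb T)}$ is bounded by an absolute constant. So
$$\|h\|_{L^2(\mathbb T)}\le\frac Cs .$$
Let $\delta,T>0$ and $B=\{\zeta\in\mathbb T:|\zeta-\zeta_0|<2T\varepsilon,\ |f-a|>\delta\}$. On $B$ we have $|\zeta-w|\le(2T+1)\varepsilon$, so $P_w(\zeta)\ge\frac{\varepsilon}{(2T+1)^2\varepsilon^2}$. By (3), because $\tau_w(B)\subset\{|h|>\delta\}$ up to a null set ($\tau_w$ is an involution), and by Chebyshev's inequality,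
$$m(B)\le(2T+1)^2\varepsilon\int_BP_w\,dm=(2T+1)^2\varepsilon\,m(\tau_w(B))\le(2T+1)^2\varepsilon\,m(|h|>\delta)\le\frac{C(2T+1)^2\varepsilon}{\delta^2s^2} . \tag{17}$$

**Step 4 (adding up the four pieces).** Fix $R>0$, $\delta>0$ and $T\ge T_0$. The circle is covered by four sets, so
$$\Lambda(f)\le\int_{|f|<1}e^{|f|^2}dm+\int_{\{|f|\ge1,\,||f|-s|>R/s\}}e^{|f|^2}dm+\int_{\{|f-a|\le\delta\}}e^{|f|^2}dm+\int_{\{||f|-s|\le R/s,\,|f-a|>\delta\}}e^{|f|^2}dm .$$
Now let $n\to\infty$.

- The first term tends to $1$.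
- The second has $\limsup\le\omega(R)$ by (11), because $m(E_1)\to0$ and $\int_1^\infty2te^{1-ts/4}dt\to0$ as $s\to\infty$.
- The third is at most $e^{\delta^2}\int e^{|f|^2-|f-a|^2}dm\le e^{\delta^2}$ by Lemma 2.
- In the fourth the domain lies in $E^R$, and $|f|^2\le s^2+2R+R^2/s^2$ there. By (14) for the part with $|\zeta-\zeta_0|\ge2T\varepsilon$ and (17) for the rest, it is at most
$$e^{s^2+2R+R^2/s^2}\Big(\frac{C_R\,\varepsilon}{\log T}+\frac{C(2T+1)^2\varepsilon}{\delta^2s^2}\Big).$$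
Since $e^{s^2}\varepsilon=1$ and $s\to\infty$, its $\limsup$ is at most $e^{2R}C_R/\log T$.

Altogether $\limsup\Lambda(f_n)\le1+\omega(R)+e^{\delta^2}+e^{2R}C_R/\log T$. Let $T\to\infty$ first, then $R\to\infty$, then $\delta\to0$. The result is $\limsup\Lambda(f_n)\le2$. With the bumps of Section 4, this proves Theorem 2, and with Section 5 it proves Theorem 1. $\square$

## 9. Other weights: the threshold $\phi(0)+c$ and the exponents $e^{\alpha t^2}$

**Proof of Theorem 3(a).** The point is to turn Theorem 2 into a bound for weakly null sequences with weight $\phi$. Let $f_n\in\mathfrak B$, $f_n\to0$ weakly, and $\eta>0$. Pick $M>0$ with $\phi(t)\le(c+\eta)e^{t^2}$ for $t\ge M$. Then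
$$\Lambda_\phi(f_n)\le\int_{|f_n|<M}\phi(|f_n|)\,dm+(c+\eta)\Big(\Lambda(f_n)-\int_{|f_n|<M}e^{|f_n|^2}dm\Big).$$
Since $f_n\to0$ in measure and $\phi$ is continuous and bounded on $[0,M]$, the first term tends to $\phi(0)$; likewise the last integral tends to $1$. By Theorem 2 the bracket has $\limsup\le1$. Letting $\eta\to0$,
$$\limsup\Lambda_\phi(f_n)\le\phi(0)+c .$$
Suppose $\sup_{\mathfrak B}\Lambda_\phi>\phi(0)+c$. The supremum is finite because $|\phi|\le Be^{t^2}$. A maximizing sequence has a weakly convergent subsequence, whose limit $f$ is nonzero by the bound just proved, and $\Lambda_\phi(f)=\sup_{\mathfrak B}\Lambda_\phi$ by Lemma 1(b). If $c=0$, then $\sup_{\mathfrak B}\Lambda_\phi\ge\Lambda_\phi(0)=\phi(0)=\phi(0)+c$: either equality holds and $0$ is an extremal, or the previous case applies. $\square$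

**Proof of Theorem 3(b).** For $\alpha\le0$ we have $\Lambda_{e^{\alpha t^2}}\le1=\Lambda_{e^{\alpha t^2}}(0)$, so $0$ is an extremal. For $0<\alpha<1$ use (a) with $c=0$. For $\alpha=1$ use Theorem 1.

Let $\alpha>1$. Take $\eta=1$ in Section 4. On $\tau_r(A_1)$ we have $|f_r|^2\ge L-C$, with $C$ independent of $r$, because $|f_r\circ\tau_r|^2\ge L-2\,\mathrm{Re}\,k_r$ and $k_r$ is bounded on $A_1$. Also $m(\tau_r(A_1))=\int_{A_1}\frac{1-r^2}{|1-r\zeta|^2}dm\ge\frac14m(A_1)e^{-L}$. Hence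
$$\Lambda_{e^{\alpha t^2}}(f_r)\ge\tfrac14m(A_1)\,e^{\alpha(L-C)}e^{-L}=\tfrac14m(A_1)\,e^{-\alpha C}\,e^{(\alpha-1)L}\to\infty\qquad(r\to1).$$
So the supremum is infinite, while $\Lambda_{e^{\alpha t^2}}(f)<\infty$ for each $f\in\mathfrak B$ by Lemma 1(a). There is no extremal. $\square$

**Proof of Theorem 3(c).** We look for $\phi=\theta e^{t^2}$ with $\theta<1$ increasing to $1$ so slowly that no $f$ reaches the value $1$, while the bumps approach it.

**Step 1 (how much a function with high peaks can carry).** For real $K\ge1$ put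
$$H(K)=\sup\Big\{\int_{|f|\ge1}e^{|f|^2}dm:\ f\in\mathfrak B,\ \int_{|f|\ge K}e^{|f|^2}dm\ge\tfrac14\Big\},$$
with the supremum of the empty set taken as $0$. By Chang–Marshall $H$ is finite, and it is nonincreasing. We claim $\lim_{K\to\infty}H(K)\le1$. Otherwise there are $\delta>0$, $K_j\to\infty$ and $f_j\in\mathfrak B$ with
$$\int_{|f_j|\ge K_j}e^{|f_j|^2}dm\ge\tfrac14,\qquad\int_{|f_j|\ge1}e^{|f_j|^2}dm\ge1+\delta ,$$
and we may assume $f_j\to f$ weakly. If $f\ne0$, then $(e^{|f_j|^2})$ is uniformly integrable for large $j$ by Lemma 1(b), and $m(|f_j|\ge K_j)\le K_j^{-2}\to0$; this contradicts the first inequality. If $f=0$, then $\int_{|f_j|<1}e^{|f_j|^2}dm\to1$, so by Theorem 2 $\limsup\int_{|f_j|\ge1}e^{|f_j|^2}dm\le1$; this contradicts the second.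

**Step 2 (the weight).** Let $\gamma_K=\max(H(K)-1,0)$, which is nonincreasing with limit $0$, and smooth it out:
$$\bar\gamma(K)=\frac1K+\int_{K-1}^K\gamma_{\max(u,1)}\,du\qquad(K\ge1).$$
This is continuous, nonincreasing, positive, and tends to $0$. It satisfies $\bar\gamma(K)\ge\gamma_K$, since $\max(u,1)\le K$ for $u\le K$. Define
$$\theta(t)=\frac{\min((t-1)^+,1)}{1+\frac43\bar\gamma(\max(t-1,1))},\qquad\phi(t)=\theta(t)e^{t^2}.$$
Then $\theta$ is continuous and nondecreasing, $0\le\theta<1$, $\theta=0$ on $[0,1]$, and $\theta\to1$. So $\phi$ is continuous, $\phi(0)=0$, $0\le\phi(t)<e^{t^2}$, $\phi(t)e^{-t^2}\to1$ and $c=1$.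

**Step 3 ($\Lambda_\phi(f)<1$ for every $f\in\mathfrak B$).** If $\int_{|f|\ge1}e^{|f|^2}dm<\frac14$, then $\Lambda_\phi(f)<\frac14$. Otherwise let $K\ge1$ be the largest number with $\int_{|f|\ge K}e^{|f|^2}dm\ge\frac14$. It exists: since $e^{|f|^2}\in L^1$, the integral tends to $0$ as $K\to\infty$, and it is left continuous in $K$ because $\{|f|\ge K\}=\bigcap_{K'<K}\{|f|\ge K'\}$. Put
$$J=\int_{|f|\ge K+1}e^{|f|^2}dm<\tfrac14,\qquad I=\int_{|f|\ge1}e^{|f|^2}dm\le H(K)\le1+\gamma_K ,$$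
and $\theta_*=\theta(K+1)=\big(1+\frac43\bar\gamma(K)\big)^{-1}<1$. Since $\theta(|f|)\le\theta_*$ where $|f|<K+1$, $\theta(|f|)<1$ elsewhere, and $\theta(|f|)=0$ where $|f|<1$,
$$\Lambda_\phi(f)\le\theta_*(I-J)+J=\theta_*I+(1-\theta_*)J<\theta_*(1+\gamma_K)+\frac{1-\theta_*}4=\frac14+\frac34\theta_*\Big(1+\frac43\gamma_K\Big)\le1 ,$$
where the last step uses $\gamma_K\le\bar\gamma(K)$.

**Step 4 ($\sup_{\mathfrak B}\Lambda_\phi=1$).** On $\tau_r(A_\eta)$ we have $|f_r|\ge\sqrt L-C_\eta/\sqrt L\to\infty$, so $\theta(|f_r|)\to1$ uniformly there. By (4), $\int_{\tau_r(A_\eta)}e^{|f_r|^2}dm=\int_{A_\eta}e^{|f_r|^2}dm\to m(A_\eta)$. Hence $\liminf_{r\to1}\Lambda_\phi(f_r)\ge m(A_\eta)$, and $m(A_\eta)\to1$ as $\eta\to0$. So $\sup_{\mathfrak B}\Lambda_\phi=1=\phi(0)+c$, and by Step 3 it is not attained. $\square$
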